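\title{A Fr\'echet group whose product with a compact Fr\'echet space is not Fr\'echet}

\begin{abstract}
We answer a question of Shibakov. Assuming the Continuum Hypothesis, we construct a countable Boolean Fr\'echet topological group $G$ and a compact Hausdorff Fr\'echet space $K$, the one-point compactification of a Mr\'owka--Isbell $\Psi$-space, such that $G\times K$ is not Fr\'echet. The group is built by a recursion of length $\omega_1$ in which convergent sequences and open subgroups are added alternately; a linear-algebraic invariant keeps track of which elements of a fixed basis can be forced to converge to $0$. We also show that neither factor can be first countable, that the existence of a separable example is independent of ZFC, and that the group $G$ is not $\alpha_3$.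
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are regular and $T_1$, hence Hausdorff. \emph{Almost all} means all but finitely many. A space $X$ is \emph{Fr\'echet} (or Fr\'echet--Urysohn) if whenever $x$ lies in the closure of a set $A\subseteq X$, some sequence of points of $A$ converges to $x$. Every first countable space is Fr\'echet, and the Fr\'echet property keeps the most used consequence of first countability: closures are computed by taking limits of sequences. First countability passes to finite products. The Fr\'echet property does not, and the simplest failure already involves a compact metrizable factor.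

\begin{example}\label{ex:fan}
The \emph{sequential fan} is the set $(\omega\times\omega)\cup\{*\}$ in which the points of $\omega\times\omega$ are isolated and the basic neighborhoods of $*$ are the sets $N_f=\{*\}\cup\{(k,m):m\ge f(k)\}$ for $f:\omega\to\omega$. Each column $\{k\}\times\omega$ is a sequence converging to $*$. A set that meets every column in a finite set is missed by some $N_f$. So if $*$ is in the closure of $X\subseteq\omega\times\omega$, then $X$ has infinite intersection with some column, and the fan is Fr\'echet. Now multiply by the convergent sequence $\omega+1$ and let $B=\{((k,m),k):k,m\in\omega\}$. The point $(*,\omega)$ is in the closure of $B$, because $((k,f(k)),k)\in N_f\times[n,\omega]$ for $k\ge n$. If a sequence from $B$ converged to $(*,\omega)$, each $k$ would occur only finitely often as a second coordinate; the first coordinates would then meet each column in a finite set and could not converge to $*$.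
\end{example}

The defect of the fan is that infinitely many sequences converge to $*$ while no sequence converging to $*$ visits infinitely many of them. We shall see in Section~\ref{sec:first} that this defect occurs neither in a Fr\'echet topological group nor in a compact Fr\'echet space, and that consequently a space of either kind has a Fr\'echet product with every first countable space. One might guess that two such well-behaved factors also have a Fr\'echet product with each other. The following question of Shibakov, posed in \cite{PFS}, asks whether this guess can fail.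

\begin{quote}
\emph{Can there be a Fr\'echet topological group whose product with some compact Hausdorff Fr\'echet space is not Fr\'echet?}
\end{quote}

An example in some model of ZFC counts as a positive answer, and we give one under the Continuum Hypothesis (CH). A group is \emph{Boolean} if $x+x=0$ for all $x$. A space is \emph{scattered} if each of its nonempty subspaces has an isolated point. The definition of a $\Psi$-space is recalled in Section~\ref{sec:psi}.

\begin{theorem}\label{thm:main}
Assume CH. There are a countable Boolean Hausdorff topological group $G$, whose topology has a base at $0$ consisting of open subgroups (so $G$ is regular and zero-dimensional), and a compact Hausdorff space $K$, the one-point compactification of a Mr\'owka--Isbell $\Psi$-space, such that $G$ and $K$ are Fr\'echet but $G\times K$ is not. Moreover, $K$ is separable, scattered, and first countable at all points but one.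
\end{theorem}

The second theorem locates this example. A space $X$ is \emph{$\alpha_3$} if, whenever $x\in X$ and $a^k$ $(k\in\omega)$ are sequences with pairwise disjoint infinite ranges converging to $x$, some sequence converging to $x$ meets infinitely many of the ranges $\operatorname{ran}(a^k)$ in infinite sets.

\begin{theorem}\label{thm:comp}
\begin{enumerate}
\item[(1)] \textup{(ZFC)} If $G$ is a Fr\'echet topological group and $Y$ is first countable, then $G\times Y$ is Fr\'echet. So ``first countable at all points but one'' in Theorem~\ref{thm:main} cannot be improved.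
\item[(2)] \textup{(ZFC)} If $G$ is a metrizable group and $K$ is compact Hausdorff Fr\'echet, then $G\times K$ is Fr\'echet. Hence the existence of a separable (or countable) group $G$ as in the question is independent of ZFC.
\item[(3)] The group $G$ of Theorem~\ref{thm:main} is not $\alpha_3$: there are sequences $a^k\to0$ $(k\in\omega)$ with disjoint ranges such that no sequence converging to $0$ meets infinitely many of the ranges $\operatorname{ran}(a^k)$ in infinite sets.
\end{enumerate}
\end{theorem}

Parts (1) and (2) are proved in Section~\ref{sec:first}. Section~\ref{sec:psi} reduces Theorem~\ref{thm:main} to a statement about the group alone: it suffices to find a countable set $D\subseteq G$ and an almost disjoint family $\mathcal A$ on $D$ such that the subsets of $D$ converging to $0$ are exactly those covered, up to a finite set, by finitely many members of $\mathcal A$. Section~\ref{sec:first-step} carries out the first step of the construction by hand. Sections~\ref{sec:tame} and~\ref{sec:ext} isolate the invariant that lets this step be repeated, and Section~\ref{sec:rec} runs the recursion.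

\section{Products with first countable spaces}\label{sec:first}

Call a space $X$ \emph{strongly Fr\'echet} if whenever $A_0\supseteq A_1\supseteq\cdots$ are subsets of $X$ and $x\in\bigcap_n\overline{A_n}$, there are $a_n\in A_n$ with $a_n\to x$. To verify this it suffices to find $n_0<n_1<\cdots$ and $a_k\in A_{n_k}$ with $a_k\to x$, because $n_k\ge k$ gives $A_{n_k}\subseteq A_k$. In the fan the property fails for $A_n=[n,\infty)\times\omega$. It is what is needed to rule out Example~\ref{ex:fan}.

\begin{lemma}\label{lem:prod}
If $X$ is strongly Fr\'echet and $Y$ is first countable, then $X\times Y$ is Fr\'echet.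
\end{lemma}

\begin{proof}
Let $(x,y)\in\overline B$, let $U_0\supseteq U_1\supseteq\cdots$ be a base at $y$, and let $A_n$ be the projection of $B\cap(X\times U_n)$ to $X$. The sets $A_n$ decrease. For each neighborhood $O$ of $x$ the set $O\times U_n$ meets $B$, so $x\in\overline{A_n}$. Take $a_n\in A_n$ with $a_n\to x$ and $y_n\in U_n$ with $(a_n,y_n)\in B$. Then $(a_n,y_n)\to(x,y)$.
\end{proof}

If $X$ is only Fr\'echet, a sequence from $A_0$ converging to $x$ may never enter $A_1$. The next observation is the means of forcing a sequence to move on: replace the $A_n$ by sets none of which has $x$ in its closure.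

\begin{lemma}\label{lem:diag}
Let $X$ be Fr\'echet, $x\in X$ and $Z_n\subseteq X$ $(n\in\omega)$. If $x\in\overline{\bigcup_nZ_n}$ and $x\notin\overline{Z_n}$ for each $n$, then there are $n_0<n_1<\cdots$ and $z_k\in Z_{n_k}$ with $z_k\to x$.
\end{lemma}

\begin{proof}
Take $z_k\in Z_{n_k}$ with $z_k\to x$. The neighborhood $X\setminus\overline{Z_n}$ of $x$ contains almost all $z_k$, so each $n$ occurs as $n_k$ only finitely often. Pass to a subsequence along which $n_k$ strictly increases.
\end{proof}

\begin{lemma}\label{lem:group}
Every Fr\'echet topological group is strongly Fr\'echet.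
\end{lemma}

\begin{proof}
Write the group $G$ multiplicatively, with identity $e$. Translations are homeomorphisms, so it suffices to treat decreasing sets $A_n$ with $e\in\bigcap_n\overline{A_n}$. If $G$ is discrete, then $e\in A_n$ and we take $a_n=e$. Otherwise $e\in\overline{G\setminus\{e\}}$, so there are $g_n\ne e$ with $g_n\to e$. We push a small piece of $A_n$ away from $e$ by the translation $g_n$. By regularity there is an open $O_n\ni g_n$ with $e\notin\overline{O_n}$. Put $W_n=g_n^{-1}O_n$, an open neighborhood of $e$, and $Z_n=g_n(A_n\cap W_n)\subseteq O_n$. Then $e\notin\overline{Z_n}$. Given a neighborhood $U$ of $e$, choose a neighborhood $U'$ of $e$ with $U'U'\subseteq U$, then $n$ with $g_n\in U'$, then $a\in A_n\cap W_n\cap U'$; thus $g_na\in Z_n\cap U$. Hence $e\in\overline{\bigcup_nZ_n}$, and Lemma~\ref{lem:diag} gives $n_0<n_1<\cdots$ and $a_k\in A_{n_k}$ with $g_{n_k}a_k\to e$. Since $g_{n_k}\to e$, continuity of the group operations gives $a_k=g_{n_k}^{-1}(g_{n_k}a_k)\to e$.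
\end{proof}

\begin{lemma}\label{lem:compact}
Every compact Hausdorff Fr\'echet space is strongly Fr\'echet.
\end{lemma}

\begin{proof}
Let $K$ be such a space, let $A_0\supseteq A_1\supseteq\cdots$ and $y\in\bigcap_n\overline{A_n}$. Let $B$ be the set of limits of convergent sequences $(a_k)$ with $a_k\in A_{n_k}$ for some $n_0<n_1<\cdots$. We must show $y\in B$.

First, $y\in\overline B$. Let $U$ be a closed neighborhood of $y$ and pick $u_n\in A_n\cap U$. By compactness there is $z\in U\cap\bigcap_n\overline{\{u_m:m\ge n\}}$. If $u_n=z$ for infinitely many $n$, then $z\in B$. Otherwise Lemma~\ref{lem:diag} applies to $z$ and the sets $Z_n=\{u_n\}\setminus\{z\}$ and gives a subsequence of $(u_n)$ converging to $z$; again $z\in B$. So $B$ meets $U$, and closed neighborhoods form a base at $y$ by regularity.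

Suppose $y\notin B$. Take $b_k\in B$ with $b_k\to y$; then $b_k\ne y$. Choose open $O_k\ni b_k$ with $y\notin\overline{O_k}$ and put $Z_k=A_k\cap O_k$. As a member of $B$, the point $b_k$ is the limit of a sequence almost all of whose terms lie in $A_k$ and in $O_k$, so $b_k\in\overline{Z_k}$. Hence $y\in\overline{\bigcup_kZ_k}$, while $y\notin\overline{Z_k}$. Lemma~\ref{lem:diag} gives $y\in B$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comp}(1) and (2)]
The first sentence of (1) follows from Lemmas~\ref{lem:prod} and~\ref{lem:group}. It shows that the space $K$ of Theorem~\ref{thm:main} cannot be first countable at all points. The first sentence of (2) follows from Lemmas~\ref{lem:prod} and~\ref{lem:compact}, since a metrizable space is first countable. Hru\v s\'ak and Ramos-Garc\'\i a \cite{HR} proved that it is consistent with ZFC that every separable Fr\'echet group is metrizable. In such a model $G\times K$ is Fr\'echet for every separable Fr\'echet group $G$, in particular for every countable one, and every compact Hausdorff Fr\'echet space $K$. Under CH, Theorem~\ref{thm:main} gives a countable, hence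 separable, group for which this fails.
\end{proof}

\section{The compact factor}\label{sec:psi}

Let $D$ be a countably infinite set. A family $\mathcal A$ of infinite subsets of $D$ is \emph{almost disjoint} if $A\cap A'$ is finite for distinct $A,A'\in\mathcal A$. Let $I(\mathcal A)$ be the ideal of all $X\subseteq D$ such that $X\subseteq\bigcup\mathcal F\cup J$ for some finite $\mathcal F\subseteq\mathcal A$ and some finite $J\subseteq D$.

Let $\mathcal A$ be infinite and almost disjoint. The \emph{Mr\'owka--Isbell space} $\Psi(\mathcal A)$ is the disjoint union $D\cup\mathcal A$ in which the points of $D$ are isolated and the basic neighborhoods of a point $A\in\mathcal A$ are the sets $\{A\}\cup(A\setminus J)$ with $J\subseteq D$ finite. Thus each $A\in\mathcal A$ is at once a subset of $D$ and a new point to which that subset converges. Distinct points $A,A'$ are separated by removing the finite set $A\cap A'$, so $\Psi(\mathcal A)$ is Hausdorff. Each set $\{A\}\cup A$ is open and compact, so $\Psi(\mathcal A)$ is locally compact, and its one-point compactification $K(\mathcal A)=D\cup\mathcal A\cup\{\infty\}$ is compact Hausdorff.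 A compact subset of $\Psi(\mathcal A)$ is covered by finitely many of the compact open sets $\{A\}\cup A$ and $\{d\}$, so a base at $\infty$ is formed by the sets
\[
N(\mathcal F,J)=K(\mathcal A)\setminus\Bigl(\mathcal F\cup\bigcup\mathcal F\cup J\Bigr),\qquad \mathcal F\subseteq\mathcal A,\ J\subseteq D\ \text{finite}.
\]
The space $K(\mathcal A)$ is first countable at the points of $D\cup\mathcal A$. It is separable: $D$ is dense in $\Psi(\mathcal A)$, and each $N(\mathcal F,J)$ contains a point of the infinite set $\mathcal A$. It is scattered: a subspace that meets $D$ has an isolated point there, and every $A\in\mathcal A$ is isolated in $\mathcal A\cup\{\infty\}$. Two facts are read off from the definition of $N(\mathcal F,J)$.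
\begin{enumerate}
\item[(K1)] For $X\subseteq D$: $\infty\in\overline X$ if and only if $X\notin I(\mathcal A)$.
\item[(K2)] An injective enumeration of an infinite set $B\subseteq D$ converges to $\infty$ if and only if $B\cap A$ is finite for every $A\in\mathcal A$.
\end{enumerate}

Suppose now that $D$ is also a subset of a space $G$ with a distinguished point $0$, and consider the diagonal $\Delta=\{(d,d):d\in D\}$ in $G\times K(\mathcal A)$. If the members of $\mathcal A$ converge to $0$ in $G$, they carry $\Delta$ toward $(0,\infty)$. If nothing else in $D$ converges to $0$, apart from what lies in $I(\mathcal A)$, then by (K1) no sequence in $D$ converges both to $0$ in $G$ and to $\infty$ in $K(\mathcal A)$. The same hypothesis turns out to make $K(\mathcal A)$ Fr\'echet.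

\begin{proposition}\label{prop:red}
Let $G$ be a space, $0\in G$, $D\subseteq G$ a countably infinite set, and $\mathcal A$ an infinite almost disjoint family of infinite subsets of $D$. Suppose that
\begin{enumerate}
\item[(C1)] $A\setminus V$ is finite for every $A\in\mathcal A$ and every neighborhood $V$ of $0$;
\item[(C2)] if $X\subseteq D$ and $X\notin I(\mathcal A)$, then $X\setminus V$ is infinite for some neighborhood $V$ of $0$.
\end{enumerate}
Then
\begin{enumerate}
\item[(a)] $K(\mathcal A)$ is Fr\'echet;
\item[(b)] $G\times K(\mathcal A)$ is not Fr\'echet;
\item[(c)] a sequence in $G$ converging to $0$ meets only finitely many members of $\mathcal A$ in infinite sets.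
\end{enumerate}
\end{proposition}

\begin{proof}
(a) At points of first countability there is nothing to prove. Let $\infty\in\overline Y\setminus Y$. If $Y\cap\mathcal A$ is infinite, any injective sequence in $Y\cap\mathcal A$ converges to $\infty$, because $N(\mathcal F,J)$ omits only finitely many points of $\mathcal A$. If $Y\cap\mathcal A$ is finite, then $\infty$ is in the closure of $X=Y\cap D$, so $X\notin I(\mathcal A)$ by (K1). By (C2) there is a neighborhood $V$ of $0$ such that $B=X\setminus V$ is infinite. By (C1), $B\cap A\subseteq A\setminus V$ is finite for every $A\in\mathcal A$. By (K2), an injective enumeration of $B$ converges to $\infty$.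

(b) Let $V$ be a neighborhood of $0$ and $N(\mathcal F,J)$ a basic neighborhood of $\infty$. Choose $A\in\mathcal A\setminus\mathcal F$. Almost all $d\in A$ lie in $V$ by (C1), and almost all lie outside $\bigcup\mathcal F\cup J$ by almost disjointness. So $V\times N(\mathcal F,J)$ meets $\Delta$, and $(0,\infty)\in\overline\Delta$. Suppose $(d_n,d_n)\to(0,\infty)$ and let $X=\{d_n:n\in\omega\}$. Since $d_n\to0$, the set $X\setminus V$ is finite for every neighborhood $V$ of $0$, so $X\in I(\mathcal A)$ by (C2). Since $d_n\to\infty$, we have $\infty\in\overline X$, contrary to (K1).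

(c) Let $\sigma$ be a sequence converging to $0$ and $X=\operatorname{ran}(\sigma)\cap D$. As in (b), $X\in I(\mathcal A)$, say $X\subseteq\bigcup\mathcal F\cup J$. If $A\in\mathcal A$ meets $\operatorname{ran}(\sigma)$ in an infinite set, then $A\cap A'$ is infinite for some $A'\in\mathcal F$, so $A=A'\in\mathcal F$.
\end{proof}

The fan, with $D=\omega\times\omega$ and $\mathcal A$ the family of columns, satisfies (C1) and (C2): a set $X\notin I(\mathcal A)$ contains an infinite set meeting each column in a finite set, and some $N_f$ misses it. Our task is to satisfy (C1) and (C2) in a Fr\'echet \emph{group}. The family $\mathcal A$ is then confined from two sides. It cannot be countable, for then $K(\mathcal A)$ would be first countable and (b) would contradict Theorem~\ref{thm:comp}(1). It cannot be a maximal almost disjoint family, for then by (K2) no sequence in $D$ would converge to $\infty$, contrary to (a). We build $\mathcal A$ together with the topology of $G$ in $\omega_1$ steps.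

\section{The first step of the construction}\label{sec:first-step}

From now on $G$ is a vector space over $\mathbb F_2$ with a countably infinite basis $D$. It is a countable Boolean group; its subgroups are its linear subspaces, finitely generated subgroups are finite, and $x+y=z$ is the same as $x=y+z$. We write $\langle\cdot\rangle$ for linear span and $\operatorname{supp}_D(x)$ for the finite subset of $D$ whose sum is $x$. This group is the natural candidate because no algebraic relation among the elements of $D$ forces an unwanted sequence in $D$ to converge.

We use the following standard fact. Let $\mathcal V$ be a nonempty family of subgroups of $G$, and call $O\subseteq G$ open if for each $x\in O$ there is a finite intersection $V$ of members of $\mathcal V$ with $x+V\subseteq O$. This is a group topology in which the finite intersections of members of $\mathcal V$ form a base at $0$ of open subgroups. An open subgroup is closed, since its complement is a union of cosets; so the cosets form a base of clopen sets. The topology is Hausdorff if $\bigcap\mathcal V=\{0\}$, and then it is regular and zero-dimensional. We call it the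 topology \emph{generated by} $\mathcal V$.

Partition $D$ into infinite sets $D_k$ $(k\in\omega)$, let $a^k=(a^k_m)_{m\in\omega}$ enumerate $D_k$ injectively, and let $C_0=\{a^k:k\in\omega\}$. For $f:C_0\to\omega$ let $L_f=\langle a^k_m:k\in\omega,\ m\ge f(a^k)\rangle$. In the topology generated by all the $L_f$ each $a^k$ converges to $0$. Since $L_f$ is spanned by a subset of the basis, $D\cap L_f=\{a^k_m:m\ge f(a^k)\}$, so (C1) and (C2) hold for $\mathcal A_0=\{D_k:k\in\omega\}$ exactly as in the fan. But $\mathcal A_0$ is countable, so this group is not Fr\'echet. The proof of Lemma~\ref{lem:group} tells us where to look for a witness: translate $D_k$ by the $k$-th term of a sequence converging to $0$. Let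
\[
X=\{a^0_k+a^k_m:k\ge1,\ m\in\omega\}.
\]
Every $L_f$ meets $X$: take $k\ge f(a^0)$, then $m\ge f(a^k)$. If $x_i=a^0_{k_i}+a^{k_i}_{m_i}$ converged to $0$, then $k_i\to\infty$, so each $D_k$ with $k\ge1$ would contain only finitely many of the points $a^{k_i}_{m_i}$, and a suitable $L_f$ would miss every $x_i$.

So not all $L_f$ can be open. Suppose that only countably many subgroups $V_0,V_1,\dots$ have so far been declared open, each containing almost all terms of each $a^k$. Then we can pick $1\le k_0<k_1<\cdots$ and $m_i$ such that both $a^0_{k_i}$ and $e_i=a^{k_i}_{m_i}$ lie in $V_0\cap\dots\cap V_i$, and promise that $x_i=a^0_{k_i}+e_i$ will converge to $0$: every subgroup declared open later must contain almost all $x_i$. This promise has a side effect on $D$. A subgroup containing almost all $x_i$ and almost all $a^0_m$ contains almost all $e_i$. Thus the set $\{e_i:i\in\omega\}$ will converge to $0$; it is not in $I(\mathcal A_0)$, and (C2) can be saved only by putting it into the almost disjoint family. The right move is therefore to add to $C_0$ the sequence $(e_i)$ rather than $(x_i)$. The convergence of $(x_i)$ follows, and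 the family $\mathcal A_0$ grows by one member.

Now take instead
\[
X'=\{a^0_k+a^k_m+a^{k+1}_{m'}:k\ge1,\ m,m'\in\omega\},
\]
and pick $x_i=a^0_{k_i}+a^{k_i}_{m_i}+a^{k_i+1}_{m'_i}$ in $V_0\cap\dots\cap V_i$ with $k_{i+1}\ge k_i+2$. This time the promise $x_i\to0$ has no side effect on $D$. Choose $f$ with $f(a^{k_i})>m_i$ and $f(a^{k_i+1})>m'_i$ for all $i$. If $y\in L_f$ and $F$ is finite and nonempty, then for $i\in F$ the two basis elements $a^{k_i}_{m_i}$ and $a^{k_i+1}_{m'_i}$ both belong to $\operatorname{supp}_D(y+\sum_{j\in F}x_j)$, so this sum is not in $D$. Hence $D\cap(L_f+\langle x_i:i\in\omega\rangle)=D\cap L_f$. We add $(x_i)$ itself to $C_0$, and $\mathcal A_0$ does not change.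

These two cases, one coordinate or at least two coordinates in ever later columns, are the two cases of the general step. The difficulty is that after many steps the sequences collected so far are no longer disjoint pieces of a basis, so ``coordinate'' and ``column'' lose their meaning. The next section introduces an invariant under which both can be recovered after cutting off an initial segment of each sequence.

\section{Tame families}\label{sec:tame}

A \emph{spine} is an injective family $s=(s_m)$ in $G\setminus\{0\}$, indexed by an infinite subset of $\omega$, such that $\operatorname{ran}(s)\subseteq D$ or $\operatorname{ran}(s)\cap D=\emptyset$. In expressions such as $(s_m)_{m\ge n}$ the index $m$ ranges over the index set of $s$. Put $T_n(s)=\langle s_m:m\ge n\rangle$. Let $C$ be a set of spines. For finite $S\subseteq C$, $n\in\omega$ and $f:C\to\omega$ let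
\[
H_S=\langle s_m:s\in S,\ \text{all }m\rangle,\qquad H_{S,n}=\langle s_m:s\in S,\ m\ge n\rangle,
\]
\[
\Gamma(f)=\{(t,m):t\in C,\ m\ge f(t)\},\qquad L_f=\langle t_m:(t,m)\in\Gamma(f)\rangle ,
\]
so that $H_\emptyset=H_{\emptyset,n}=\{0\}$. Let $\mathcal A(C)=\{\operatorname{ran}(s):s\in C,\ \operatorname{ran}(s)\subseteq D\}$. A subgroup $V$ \emph{absorbs} $C$ if for each $s\in C$ it contains $s_m$ for almost all $m$. Every $L_f$ absorbs $C$, and every subgroup absorbing $C$ contains some $L_f$. So if the members of $C$ are to converge to $0$, the $L_f$ are the smallest subgroups that may be declared open.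

A family $(v_i)_{i\in\Lambda}$ in $G$ is \emph{independent modulo} a subgroup $H$ if $\sum_{i\in F}v_i\notin H$ for every finite nonempty $F\subseteq\Lambda$. In that case $\sum_{i\in F}v_i+\sum_{i\in F'}v_i\in H$ implies $F=F'$, because the sum equals the sum over the symmetric difference; also $\langle v_i:i\in\Lambda\rangle\cap H=\{0\}$, and the family is independent modulo every subgroup of $H$.

\begin{definition}\label{def:tame}
A set $C$ of spines is \emph{tame} if for every finite $S\subseteq C$, every $t\in C\setminus S$ and every $p\in G$ there is $n$ such that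
\begin{enumerate}
\item[(T1)] $(t_m)_{m\ge n}$ is independent modulo $H_S$;
\item[(T2)] $D\cap(p+H_S+T_n(t))\subseteq(p+H_S)\cup\operatorname{ran}(t)$.
\end{enumerate}
\end{definition}

Both conditions persist when $n$ increases. Condition (T1) will supply coordinates. With $S=\{s\}$ it shows that $t_m\notin\operatorname{ran}(s)$ for almost all $m$, so distinct members of a tame family have almost disjoint ranges, and $\mathcal A(C)$ is an almost disjoint family. Condition (T2) says that a tail of $t$ brings no elements of $D$ into a coset of $H_S$ except terms of $t$. It excludes the wrong move of Section~\ref{sec:first-step}: for $t=(a^0_{k_i}+e_i)$, $S=\{a^0\}$ and $p=0$, the points $e_i$ $(i\ge n)$ lie in $D\cap(H_S+T_n(t))$ but not in $H_S\cup\operatorname{ran}(t)$. The case $p=0$ is the one we finally need; arbitrary cosets are what makes the condition inductive, since the finitely many initial terms of a new spine will be treated as translations. Tameness concerns only finite subsets of $C$, so the union of a chain of tame families is tame.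

\begin{lemma}\label{lem:start}
The family $C_0=\{a^k:k\in\omega\}$ is tame.
\end{lemma}

\begin{proof}
Let $S\subseteq C_0$ be finite, $t=a^k\notin S$ and $p\in G$. Elements of $H_S$ have $D$-support disjoint from $D_k$, so (T1) holds for every $n$. Take $n$ with $a^k_m\notin\operatorname{supp}_D(p)$ for $m\ge n$. Let $d=p+y+\tau\in D$ with $y\in H_S$ and $\tau\in T_n(t)$. If $\tau=0$, then $d\in p+H_S$. If $\tau\ne0$, then $\operatorname{supp}_D(\tau)$ is nonempty and disjoint from $\operatorname{supp}_D(p+y)$, so it is contained in $\operatorname{supp}_D(d)=\{d\}$, and $d\in\operatorname{ran}(t)$.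
\end{proof}

Independence of a tail implies that the tails eventually let go of any given point.

\begin{lemma}\label{lem:escape}
Let $H$ be a subgroup and $t$ a spine such that $(t_m)_{m\ge n_0}$ is independent modulo $H$ for some $n_0$. For each $p\in G$ and all large $n$: if $p\in H+T_n(t)$, then $p\in H$.
\end{lemma}

\begin{proof}
The sets $H+T_n(t)$ decrease with $n$, so it suffices to show that $p\in\bigcap_n(H+T_n(t))$ implies $p\in H$. Write $p\in H+\sum_{m\in F}t_m$ with $F\subseteq[n_0,\infty)$ finite, take $n'\ge n_0$ larger than all elements of $F$, and write $p\in H+\sum_{m\in F'}t_m$ with $F'\subseteq[n',\infty)$ finite. Then $\sum_{m\in F}t_m+\sum_{m\in F'}t_m\in H$, so $F=F'$. As $F\cap F'=\emptyset$, we get $F=\emptyset$ and $p\in H$.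
\end{proof}

To cut all spines simultaneously we choose the cut points one at a time. When the cut point of $t$ is chosen, the earlier ones are fixed, and they span only a subgroup $U$ of $H_S$. We need (T2) for such $U$, and with $\operatorname{ran}(t)$ replaced by the tail that is kept.

\begin{lemma}\label{lem:sharp}
Let $C$ be tame, $S\subseteq C$ finite, $t\in C\setminus S$, $p\in G$, and let $U$ be a subgroup of $H_S$. For all large $n$,
\[
D\cap(p+U+T_n(t))\subseteq(p+U)\cup\{t_m:m\ge n\}.
\]
\end{lemma}

\begin{proof}
Fix $n_1$ at which (T1) and (T2) hold and such that $p\in H_S+T_{n_1}(t)$ implies $p\in H_S$ (Lemma~\ref{lem:escape}). Let $n\ge n_1$ be so large that, for each of the finitely many $m<n_1$, $p+t_m\in H_S+T_n(t)$ implies $p+t_m\in H_S$. Let $d=p+u+\tau\in D$ with $u\in U$ and $\tau\in T_n(t)$.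

If $d\in p+H_S$, then $\tau=(d+p)+u\in H_S$, so $\tau=0$ by (T1) and $d\in p+U$. Otherwise $d=t_m$ for some $m$ by (T2). Now $p+t_m=u+\tau\in H_S+T_n(t)$ while $p+t_m=p+d\notin H_S$, so $m\ge n_1$ by the choice of $n$. Then $p=u+(t_m+\tau)\in H_S+T_{n_1}(t)$, hence $p\in H_S$ and $t_m+\tau=p+u\in H_S$. Write $\tau=\sum_{j\in F}t_j$ with $F\subseteq[n,\infty)$. By (T1), $F=\{m\}$, so $m\ge n$.
\end{proof}

\begin{lemma}[Trimming]\label{lem:trim}
Let $C$ be tame and countably infinite, $S\subseteq C$ finite and $p\in G$. There is $f=f_{S,p}:C\to\omega$ such that, with $\Gamma=\{(t,m)\in\Gamma(f):t\notin S\}$ and $M=\langle t_m:(t,m)\in\Gamma\rangle$,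
\begin{enumerate}
\item[(a)] the family $(t_m)_{(t,m)\in\Gamma}$ is independent modulo $H_S$;
\item[(b)] if $p\in H_S+M$, then $p\in H_S$;
\item[(c)] if $d\in D\cap(p+H_S+M)$ and $d\notin p+H_S$, then $d=t_m$ for some $(t,m)\in\Gamma$ with $\operatorname{ran}(t)\subseteq D$.
\end{enumerate}
\end{lemma}

\begin{proof}
Enumerate $C\setminus S=\{t^0,t^1,\dots\}$, let $S_j=S\cup\{t^i:i<j\}$, and let $f=0$ on $S$. Suppose $f(t^i)$ is defined for $i<j$, and put $U_j=H_S+\langle t^i_m:i<j,\ m\ge f(t^i)\rangle$, a subgroup of $H_{S_j}$. By (T1) and Lemmas~\ref{lem:escape} and~\ref{lem:sharp}, choose $f(t^j)=n$ so that $(t^j_m)_{m\ge n}$ is independent modulo $H_{S_j}$ (hence modulo $U_j$), $p\in U_j+T_n(t^j)$ implies $p\in U_j$, and $D\cap(p+U_j+T_n(t^j))\subseteq(p+U_j)\cup\{t^j_m:m\ge n\}$. Note that $U_0=H_S$, $U_{j+1}=U_j+T_{f(t^j)}(t^j)$ and $H_S+M=\bigcup_jU_j$.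

(a) Suppose the sum over a finite nonempty $F\subseteq\Gamma$ is in $H_S$, and let $j$ be largest such that $t^j$ occurs in $F$. Then the sum of the $t^j_m$ with $(t^j,m)\in F$ lies in $H_{S_j}$, contrary to the choice of $f(t^j)$.

(b) If $p\in U_{j+1}$, then $p\in U_j$; descend to $U_0=H_S$.

(c) Let $j$ be least with $d\in p+U_j$. Then $j\ge1$, and $d\in p+U_{j-1}+T_{f(t^{j-1})}(t^{j-1})$, $d\notin p+U_{j-1}$ give $d=t^{j-1}_m$ with $m\ge f(t^{j-1})$. The range of the spine $t^{j-1}$ meets $D$, so it is contained in $D$.
\end{proof}

The case $S=\emptyset$, $p=0$ restores the picture of Section~\ref{sec:first-step}. Let $f_*=f_{\emptyset,0}$ and $W=L_{f_*}$. By (a), the family $(t_m)_{(t,m)\in\Gamma(f_*)}$ is a basis of $W$. For $x\in W$ let $\operatorname{supp}(x)$ be the finite subset of $\Gamma(f_*)$ with $x=\sum_{(t,m)\in\operatorname{supp}(x)}t_m$. Uniqueness of this representation and (c), together with $0\notin D$, give: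
\begin{enumerate}
\item[(W1)] if $f\ge f_*$ and $x\in L_f$, then $x\in W$ and $\operatorname{supp}(x)\subseteq\Gamma(f)$;
\item[(W2)] if $d\in D\cap W$, then $\operatorname{supp}(d)$ is a single pair $(t,m)$, and $\operatorname{ran}(t)\subseteq D$.
\end{enumerate}
This is enough to take care of (C2), by the argument that worked in the fan.

\begin{lemma}[Killing]\label{lem:kill}
Let $C$ be tame and countably infinite, with $\mathcal A(C)$ infinite. If $X\subseteq D$ and $X\notin I(\mathcal A(C))$, then $X\setminus L_f$ is infinite for some $f:C\to\omega$.
\end{lemma}

\begin{proof}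
Let $\mathcal A(C)=\{A_0,A_1,\dots\}$. Each set $X\setminus\bigcup_{i<j}A_i$ is infinite, so we can pick distinct $b_j\in X\setminus\bigcup_{i<j}A_i$. The set $B=\{b_j:j\in\omega\}$ meets $A_i$ in a subset of $\{b_0,\dots,b_i\}$. Hence $B\cap\operatorname{ran}(t)$ is finite for every $t\in C$ (it is empty if $\operatorname{ran}(t)\cap D=\emptyset$), and there is $f\ge f_*$ with $t_m\notin B$ for all $(t,m)\in\Gamma(f)$. If $b\in B\cap L_f$, then by (W1) and (W2) $b=t_m$ for a pair $(t,m)\in\Gamma(f)$, which is impossible. So $B\subseteq X\setminus L_f$.
\end{proof}

\section{Adding a convergent sequence}\label{sec:ext}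

Let $X\subseteq G$. If some $L_f$ misses $X$, we can declare it open and keep $0$ out of $\overline X$. If every $L_f$ meets $X$, then every subgroup absorbing $C$ meets $X$, so $0$ will be in $\overline X$, and we must produce a sequence in $X$ converging to $0$ without losing tameness or the subgroups already declared open.

\begin{lemma}[Extension]\label{lem:ext}
Let $C$ be tame and countably infinite, and let $\mathcal V$ be a nonempty countable family of subgroups absorbing $C$. Let $X\subseteq G$ meet $L_f$ for every $f:C\to\omega$. Then there are a tame family $C'\supseteq C$ with $|C'\setminus C|\le1$ and a sequence of points $x_i\in X$ such that every $V\in\mathcal V$ absorbs $C'$, and every subgroup absorbing $C'$ contains almost all $x_i$.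
\end{lemma}

\begin{proof}
Suppose first that for some finite $S\subseteq C$ the set $X$ meets $H_{S,n}$ for all $n$. Let $C'=C$ and $x_n\in X\cap H_{S,n}$. A subgroup absorbing $C$ contains $H_{S,N}$ for some $N$, hence contains $x_n$ for $n\ge N$.

From now on assume that for every finite $S\subseteq C$ there is $n$ with $X\cap H_{S,n}=\emptyset$. Enumerate $C=\{t^0,t^1,\dots\}$, $G=\{g_0,g_1,\dots\}$ and $\mathcal V=\{V_0,V_1,\dots\}$, the last with repetitions allowed. Let $S^i=\{t^l:l<i\}$ and fix $n_i$ with $X\cap H_{S^i,n_i}=\emptyset$. Fix the functions $f_{S,p}$ of Lemma~\ref{lem:trim}, and let $f_*$, $W$ and $\operatorname{supp}$ be as in Section~\ref{sec:tame}. For $x\in W$ and finite $S\subseteq C$ let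
\[
R_S(x)=\{(t,m)\in\operatorname{supp}(x):t\notin S\},\qquad\text{so that}\quad x+\sum_{(t,m)\in R_S(x)}t_m\in H_S .
\]

\emph{Step 1: the points $x_i$.} We choose $f_i:C\to\omega$ and $x_i\in X\cap L_{f_i}\subseteq W$ by recursion on $i$. Let $P_i$ be the finite subgroup generated by the $g_l$ with $l<i$ and the $t_m$ with $(t,m)\in\operatorname{supp}(x_l)$, $l<i$. Choose $f_i$ such that
\begin{enumerate}
\item[(i)] $f_i\ge f_{S,p}$ for all $S\subseteq S^i$ and $p\in P_i$; in particular $f_i\ge f_*$;
\item[(ii)] $f_i(t)\ge\max\{i,n_i\}$ for all $t\in C$;
\item[(iii)] $t_m\in V_0\cap\dots\cap V_i$ for all $(t,m)\in\Gamma(f_i)$;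
\item[(iv)] $\Gamma(f_i)\cap\operatorname{supp}(x_l)=\emptyset$ for $l<i$.
\end{enumerate}
For each $t$ these are finitely many lower bounds on $f_i(t)$; (iii) is such a bound because the $V_j$ absorb $C$. By hypothesis there is $x_i\in X\cap L_{f_i}$. Condition (i) places $x_i$ beyond every trimming function that concerns the spines and translations listed so far, and every pair $(S,p)$ is listed eventually.

By (W1), $\operatorname{supp}(x_i)\subseteq\Gamma(f_i)$, so the supports of the $x_i$ are pairwise disjoint by (iv). Let $r_j(x)=|R_{S^j}(x)|$, which is nonincreasing in $j$. If $r_i(x_i)=0$, then $x_i\in H_{S^i,n_i}$ by (ii), which is impossible. So $r_i(x_i)\ge1$.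

\emph{Step 2: the new spine.} There are two cases, as in Section~\ref{sec:first-step}.

\emph{Wide case:} for every $j$, $r_j(x_i)\ge2$ for almost all $i$. Let $I=\{i:r_0(x_i)\ge2\}$, a cofinite set, and $z_i=x_i$ for $i\in I$. Since $r_0(x_i)=|\operatorname{supp}(x_i)|$, no $z_i$ is in $D$ by (W2).

\emph{Narrow case:} there is $j$ such that $r_j(x_i)\le1$ for infinitely many $i$. For such $i\ge j$ we have $1\le r_i(x_i)\le r_j(x_i)\le1$, so $R_{S^j}(x_i)=R_{S^i}(x_i)$ is a single pair $(t,m)$, with $t\notin S^i$. Let $z_i=t_m$ and $y_i=x_i+z_i$. Then $y_i\in H_{S^j,i}$ by (ii). Let $I$ be an infinite set of such $i$ for which either all $z_i$ are in $D$ or none is.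

In both cases $\emptyset\ne\operatorname{supp}(z_i)\subseteq\operatorname{supp}(x_i)\subseteq\Gamma(f_i)$ for $i\in I$. The supports are disjoint and nonempty, so the $z_i$ are distinct and nonzero, and $s=(z_i)_{i\in I}$ is a spine. Let $C'=C\cup\{s\}$. By (iii), $z_i\in V_0\cap\dots\cap V_i$, so every $V\in\mathcal V$ absorbs $C'$. Let $V$ be any subgroup absorbing $C'$. In the wide case $V$ contains almost all $z_i=x_i$. In the narrow case $V\supseteq H_{S^j,N}$ for some $N$, so $V$ contains $y_i$, $z_i$ and $x_i=y_i+z_i$ for almost all $i\in I$. Thus $(x_i)_{i\in I}$ is the required sequence, and it remains to show that $C'$ is tame. Of the case distinction we shall use only the following.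
\begin{enumerate}
\item[(P)] For each finite $S\subseteq C$ and almost all $i\in I$: $R_S(z_i)\ne\emptyset$, and if $R_S(z_i)$ is a single pair $(t,m)$, then $z_i=t_m$.
\end{enumerate}
Indeed, let $S\subseteq S^l$. In the wide case $|R_S(z_i)|\ge r_l(x_i)\ge2$ for almost all $i$. In the narrow case, for $i\ge l$ the support of $z_i$ is a single pair $(t,m)$ with $t\notin S^i\supseteq S$. Below, the index $i$ of $z_i$ ranges over $I$.

\emph{Step 3: the new spine over finitely many old ones.} We claim that for every finite $S\subseteq C$ and $p\in G$ there is $n$ such that, with $Q=\langle z_i:i<n\rangle$ and $Z=\langle z_i:i\ge n\rangle=T_n(s)$,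
\begin{enumerate}
\item[($\alpha$)] $(z_i)_{i\ge n}$ is independent modulo $H_S$;
\item[($\beta$)] $D\cap(p'+H_S+Z)\subseteq(p'+H_S)\cup\operatorname{ran}(s)$ for every $p'\in p+Q$.
\end{enumerate}
Let $n$ be such that $S\subseteq S^n$, $p\in\{g_l:l<n\}$, and (P) holds for $S$ and all $i\ge n$. Let $p'\in p+Q$. Then $p'\in P_n$, since $\operatorname{supp}(z_i)\subseteq\operatorname{supp}(x_i)$. Let $f=f_{S,p'}$, and let $\Gamma$ and $M$ be as in Lemma~\ref{lem:trim} for $(S,p')$. For $i\ge n$ we have $S\subseteq S^i$ and $p'\in P_n\subseteq P_i$, so $f_i\ge f$ by (i), and therefore $R_S(z_i)\subseteq\Gamma$. The sets $R_S(z_i)$, $i\ge n$, are pairwise disjoint and nonempty. For finite $F\subseteq I\cap[n,\infty)$ let $R_F=\bigcup_{i\in F}R_S(z_i)\subseteq\Gamma$; then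
\begin{equation}\label{eq:mod}
\sum_{i\in F}z_i+\sum_{(t,m)\in R_F}t_m\in H_S .
\end{equation}
If $F\ne\emptyset$, then $R_F\ne\emptyset$, the second sum is not in $H_S$ by Lemma~\ref{lem:trim}(a), and so the first is not either. This is ($\alpha$).

For ($\beta$) let $d\in D$, $d\in p'+H_S+\sum_{i\in F}z_i$ with $F$ as above, and suppose $d\notin p'+H_S$. By \eqref{eq:mod}, $d\in p'+H_S+M$, so Lemma~\ref{lem:trim}(c) gives $d=t'_{m'}$ with $(t',m')\in\Gamma$. Then $d\in M$, so $p'\in H_S+M$, and $p'\in H_S$ by Lemma~\ref{lem:trim}(b). Using \eqref{eq:mod} again, $t'_{m'}+\sum_{(t,m)\in R_F}t_m\in H_S$, and independence gives $R_F=\{(t',m')\}$. A disjoint union of nonempty sets is a singleton only if there is one set, so $F=\{i\}$ and $R_S(z_i)=\{(t',m')\}$. By (P), $d=t'_{m'}=z_i\in\operatorname{ran}(s)$. The claim is proved. It shows that $s\notin C$: otherwise ($\alpha$) for $S=\{s\}$ would give $z_i\notin H_{\{s\}}$ for large $i$.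

\emph{Step 4: $C'$ is tame.} Let $S\subseteq C'$ be finite, $t\in C'\setminus S$ and $p\in G$. If $S\cup\{t\}\subseteq C$, use tameness of $C$. If $t=s$, then (T1) is ($\alpha$) and (T2) is ($\beta$) with $p'=p$. It remains to treat $S=S_0\cup\{s\}$ with $S_0\subseteq C$ and $t\in C\setminus S_0$. Here $H_S$ contains the whole of $s$, while Step 3 controls only a tail; the initial part spans a finite group and is handled one element at a time. Let $S_1=S_0\cup\{t\}$, apply Step 3 to $(S_1,p)$, and let $Q$ and $Z$ be the resulting subgroups. Then $Q$ is finite, $H_S=H_{S_0}+Q+Z$, and $Z\cap H_{S_1}=\{0\}$ by ($\alpha$).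

\emph{Condition (T1).} For each $q\in Q$ the coset $q+Z$ contains at most one element of $H_{S_1}$, since the sum of two such elements lies in $Z\cap H_{S_1}$. So $(Q+Z)\cap H_{S_1}$ is finite. By tameness of $C$ and Lemma~\ref{lem:escape} choose $n$ such that $(t_m)_{m\ge n}$ is independent modulo $H_{S_0}$ and every $v\in(Q+Z)\cap H_{S_1}$ with $v\in H_{S_0}+T_n(t)$ lies in $H_{S_0}$. Let $F\subseteq[n,\infty)$ be finite and suppose $\tau=\sum_{m\in F}t_m\in H_S$, say $\tau=h+v$ with $h\in H_{S_0}$ and $v\in Q+Z$. Then $v=h+\tau\in H_{S_0}+T_n(t)\subseteq H_{S_1}$, so $v\in H_{S_0}$, hence $\tau\in H_{S_0}$ and $F=\emptyset$.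

\emph{Condition (T2).} With (T1) proved, Lemma~\ref{lem:escape} applies to $H_S$ and $t$. Choose $n$ so large that $p\in H_S+T_n(t)$ implies $p\in H_S$ and, by tameness of $C$, for each of the finitely many $p'\in p+Q$,
\begin{equation}\label{eq:old}
D\cap(p'+H_{S_0}+T_n(t))\subseteq(p'+H_{S_0})\cup\operatorname{ran}(t).
\end{equation}
Let $d\in D\cap(p+H_S+T_n(t))$, say $d=p'+h+\zeta+\tau$ with $p'\in p+Q$, $h\in H_{S_0}$, $\zeta\in Z$, $\tau\in T_n(t)$. Since $h+\tau\in H_{S_1}$, ($\beta$) gives $d\in p'+H_{S_1}$ or $d\in\operatorname{ran}(s)$. In the first case $\zeta\in Z\cap H_{S_1}$, so $\zeta=0$, and \eqref{eq:old} gives $d\in(p'+H_{S_0})\cup\operatorname{ran}(t)\subseteq(p+H_S)\cup\operatorname{ran}(t)$. In the second case $d\in H_S$, so $p\in H_S+T_n(t)$, hence $p\in H_S$ and $d\in H_S=p+H_S$.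
\end{proof}

\section{The recursion}\label{sec:rec}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:comp}(3)]
Since $G$ is countably infinite, CH lets us enumerate its subsets as $\{X_\alpha:\alpha<\omega_1\}$. We define increasing families $C_\alpha$ and $\mathcal V_\alpha$ $(\alpha<\omega_1)$ such that $C_\alpha$ is a countably infinite tame family, $\mathcal V_\alpha$ is a countable family of subgroups of $G$, and every $V\in\mathcal V_\alpha$ absorbs $C_\alpha$.

\emph{Start.} Let $C_0=\{a^k:k\in\omega\}$, which is tame by Lemma~\ref{lem:start}, and $\mathcal V_0=\{\langle D\setminus\{d\}\rangle:d\in D\}$. Each member of $\mathcal V_0$ omits only one element of $D$, so it absorbs $C_0$, and $\bigcap\mathcal V_0=\{0\}$.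

\emph{Limit stages.} Take unions. The union of the $C_\beta$ is tame, both unions are countable, and any $V$ and $s$ in them lie in $\mathcal V_\beta$ and $C_\beta$ for a common earlier $\beta$.

\emph{Successor stages.} Let $C_\alpha$ and $\mathcal V_\alpha$ be given.
\begin{enumerate}
\item[(S1)] If there is $f:C_\alpha\to\omega$ with $X_\alpha\cap L_f=\emptyset$, let $C_{\alpha+1}=C_\alpha$ and add one such $L_f$ to $\mathcal V_\alpha$. Otherwise let $C_{\alpha+1}$ be the family $C'$ given by Lemma~\ref{lem:ext} for $C_\alpha$, $\mathcal V_\alpha$, $X_\alpha$.
\item[(S2)] If $X_\alpha\subseteq D$ and $X_\alpha\notin I(\mathcal A(C_{\alpha+1}))$, add also a subgroup $L_f$, with $f:C_{\alpha+1}\to\omega$, such that $X_\alpha\setminus L_f$ is infinite. It exists by Lemma~\ref{lem:kill}, since $\mathcal A(C_{\alpha+1})$ contains all $D_k$.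
\end{enumerate}
Let $\mathcal V_{\alpha+1}$ be the resulting family. The members of $\mathcal V_\alpha$ absorb $C_{\alpha+1}$ by Lemma~\ref{lem:ext}, and each added subgroup is an $L_f$ with $f$ defined on $C_{\alpha+1}$, so it absorbs $C_{\alpha+1}$.

Let $C=\bigcup_\alpha C_\alpha$, $\mathcal V=\bigcup_\alpha\mathcal V_\alpha$ and $\mathcal A=\mathcal A(C)$. Then $C$ is tame, so $\mathcal A$ is an almost disjoint family of infinite subsets of $D$ containing all $D_k$, and every $V\in\mathcal V$ absorbs $C$. Give $G$ the topology generated by $\mathcal V$. It is a Hausdorff group topology because $\mathcal V\supseteq\mathcal V_0$; it has a base at $0$ of open subgroups and is regular and zero-dimensional.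

\emph{$G$ is Fr\'echet.} Translations are homeomorphisms, so it suffices to consider $0\in\overline X$. Let $X=X_\alpha$. The first alternative of (S1) did not occur, since it would have produced an open subgroup missing $X$. So Lemma~\ref{lem:ext} gave points $x_i\in X$ such that every subgroup absorbing $C_{\alpha+1}$ contains almost all $x_i$. Every $V\in\mathcal V$, including those added after stage $\alpha$, absorbs $C\supseteq C_{\alpha+1}$. Hence every finite intersection of members of $\mathcal V$ contains almost all $x_i$, and $x_i\to0$.

\emph{Conditions (C1) and (C2).} Since every $V\in\mathcal V$ absorbs $C$, every $s\in C$ converges to $0$, and (C1) holds. Let $X\subseteq D$, $X\notin I(\mathcal A)$, say $X=X_\alpha$. As $\mathcal A(C_{\alpha+1})\subseteq\mathcal A$, we have $X\notin I(\mathcal A(C_{\alpha+1}))$, so (S2) put into $\mathcal V$ a subgroup $V$ with $X\setminus V$ infinite. This is (C2).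

Let $K=K(\mathcal A)$. By Section~\ref{sec:psi}, $K$ is compact Hausdorff, separable, scattered and first countable at every point other than $\infty$. By Proposition~\ref{prop:red}(a) and (b), $K$ is Fr\'echet and $G\times K$ is not; so $K$ is not first countable at $\infty$, by Theorem~\ref{thm:comp}(1). This proves Theorem~\ref{thm:main}. The sequences $a^k$ converge to $0$ and have pairwise disjoint ranges $D_k\in\mathcal A$, so Proposition~\ref{prop:red}(c) gives Theorem~\ref{thm:comp}(3).
\end{proof}

\begin{remark}
CH is used only to list the subsets of $G$ in order type $\omega_1$, so that $C_\alpha$ and $\mathcal V_\alpha$ are countable at every stage. Countability of $C_\alpha$ is needed to choose the cut points one at a time in Lemma~\ref{lem:trim} and to diagonalize in Lemmas~\ref{lem:kill} and~\ref{lem:ext}; countability of $\mathcal V_\alpha$ is needed for condition (iii) in the proof of Lemma~\ref{lem:ext}. By Theorem~\ref{thm:comp}(2), a hypothesis beyond ZFC cannot be avoided for a countable $G$.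
\end{remark}

\begin{remark}
Lemma~\ref{lem:group}, applied in $G$ to the sets $A_n=\bigcup_{k\ge n}D_k$, gives a sequence converging to $0$ that meets infinitely many $D_k$. By Theorem~\ref{thm:comp}(3), every such sequence meets almost all $D_k$ in finite sets. The group $G$ thus has the diagonal sequences that the fan lacks, but only thin ones, and by (C1) and (C2) a subset of $D$ is almost contained in every neighborhood of $0$ exactly when it belongs to $I(\mathcal A)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{HR}
M.~Hru\v s\'ak and U.~A.~Ramos-Garc\'\i a, \emph{Malykhin's problem}, Adv. Math. \textbf{262} (2014), 193--212.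

\bibitem{PFS}
\emph{Products of Fr\'echet spaces},
\texttt{https://\allowbreak images.google.com/\allowbreak url?q=\allowbreak http://\allowbreak webhome.auburn.edu/\allowbreak\textasciitilde gruengf/\allowbreak preprints/\allowbreak frechprodd.pdf\allowbreak\&sa=U\allowbreak\&ved=\allowbreak 2ahUKEwjeqJWtsuOFAxWu\allowbreak MDQIHQg9Am0Qr4kDegQIUhAB\allowbreak\&usg=\allowbreak AOvVaw2H8nS6ViWUA-Z3MylLj5H6}

\end{thebibliography}
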